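# Free subgroups and representation universality

Throughout, Hilbert spaces are separable, groups are countable, and representations are unitary. $\mathrm{Hom}(\sigma,\sigma')$ is the space of bounded intertwiners, that is, bounded operators $t$ with $t\,\sigma(g)=\sigma'(g)\,t$ for all $g$. $\mathbb F_\infty$ is the free group of countably infinite rank.

## 1. A copy of the representation theory of $\mathbb F_\infty$ inside that of $G$

**Theorem 1.** Let $G$ be a countable group containing a nonabelian free subgroup. There are a subgroup $L\le G$, a surjective homomorphism $p:L\to H$ onto a free group $H$ of countably infinite rank, a representation $\rho:H\to U(E)$ and a surjection $q:H\to R\cong\mathbb F_\infty$ such that, with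
$$\pi_\sigma:=\rho\otimes(\sigma\circ q),\qquad \Phi(\sigma):=\mathrm{Ind}_L^G(\pi_\sigma\circ p),$$
for all unitary representations $\sigma,\sigma'$ of $\mathbb F_\infty$ the map
$$\mathrm{Hom}(\sigma,\sigma')\to\mathrm{Hom}_G(\Phi(\sigma),\Phi(\sigma')),\qquad t\mapsto 1\otimes1\otimes t,$$
is a bijection.

**Corollary 2.** Let $G$ be a countable group containing a nonabelian free subgroup. Then $G$ is representation universal.

Let us unpack the words.

A group is *abelian-by-finite* if it has an abelian subgroup of finite index. By Thoma, a countable group $G$ has an infinite dimensional irreducible representation if and only if it is not abelian-by-finite; such $G$ are called *non-type I*. For instance, the infinite dihedral group has $\mathbb Z$ as a subgroup of index $2$, so it has no infinite dimensional irreducible representation. The free group $\mathbb F_2$ is non-type I, and Section 3 exhibits an infinite dimensional irreducible representation of it. A group containing a nonabelian free group $F$ is non-type I: a finite index abelian subgroup would meet $F$ in a finite index abelian subgroup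 of $F$, and there is none (see (F2) below).

For a non-type I group $G$ fix an infinite dimensional separable Hilbert space $\mathcal H$. Let $\mathrm{Irr}_\infty(G)$ be the standard Borel space of irreducible representations of $G$ on $\mathcal H$, with the Borel structure generated by the functions $\pi\mapsto\langle\pi(g)\xi,\eta\rangle$. Let $\approx_G$ be unitary equivalence on it.

**Definition.** $\approx_H$ is *Borel reducible* to $\approx_G$ if there is a Borel map $f:\mathrm{Irr}_\infty(H)\to\mathrm{Irr}_\infty(G)$ with $\pi\approx_H\sigma\iff f(\pi)\approx_G f(\sigma)$. A countable non-type I group $G$ is *representation universal* if $\approx_H$ is Borel reducible to $\approx_G$ for every countable non-type I group $H$.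

*Example.* Let $\theta:\Gamma\to H$ be a surjection of non-type I groups. Then $\pi\mapsto\pi\circ\theta$ is a Borel map. Since $\pi\circ\theta$ and $\pi$ have the same image, and an operator intertwines $\pi\circ\theta,\sigma\circ\theta$ exactly when it intertwines $\pi,\sigma$, the map preserves irreducibility and reduces $\approx_H$ to $\approx_\Gamma$. Every countable $H$ is a quotient of $\mathbb F_\infty$, so $\mathbb F_\infty$ is representation universal.

So Corollary 2 asks us to pass from a *subgroup* of $G$ to $G$, whereas pull-back passes only from quotients. The natural tool is induction.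

**Definition.** Let $L\le G$, let $\pi$ be a representation of $L$ on $V$, and let $s:G/L\to G$ be a section with $s(L)=1$. The *induced representation* $\mathrm{Ind}_L^G\pi$ acts on $\ell^2(G/L)\otimes V$ by
$$g(\delta_x\otimes\zeta)=\delta_{gx}\otimes\pi\big(s(gx)^{-1}g\,s(x)\big)\zeta .\tag{1}$$

With $\mathcal H_x=\delta_x\otimes V$, the space is $\bigoplus_{x\in G/L}\mathcal H_x$, we have $g\mathcal H_x=\mathcal H_{gx}$, and $L$ acts on $\mathcal H_L$ by $\pi$. *Example.* If $\pi$ is the trivial representation on $\mathbb C$, this is the permutation representation on $\ell^2(G/L)$. If $\pi=\lambda_L$ is the left regular representation, then $\mathrm{Ind}_L^G\lambda_L\cong\lambda_G$.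

In Theorem 1, the space of $\Phi(\sigma)$ is $\ell^2(G/L)\otimes E\otimes W_\sigma$, where $W_\sigma$ is the space of $\sigma$. The theorem says that $\Phi(\sigma)$ has no intertwiners other than those coming visibly from $\sigma$.

## 2. From intertwiners to a Borel reduction

*Proof of Corollary 2 from Theorem 1.* By Schur's lemma a nonzero representation is irreducible exactly when its self-intertwiners are the scalars. So Theorem 1 with $\sigma=\sigma'$ shows that $\Phi(\sigma)$ is irreducible if and only if $\sigma$ is. The bijection $t\mapsto1\otimes1\otimes t$ respects composition and adjoints, so $t$ is unitary if and only if $1\otimes1\otimes t$ is. Hence $\Phi(\sigma)\cong\Phi(\sigma')$ if and only if $\sigma\cong\sigma'$.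

It remains to see that $\Phi$ is Borel. For $\sigma$ on $\mathcal H$, formula (1) shows that $\Phi(\sigma)$ acts on $\ell^2(G/L)\otimes E\otimes\mathcal H$ by
$$g(\delta_x\otimes\zeta)=\delta_{gx}\otimes\pi_\sigma\big(p(s(gx)^{-1}g\,s(x))\big)\zeta .$$
This space is separable, and it is infinite dimensional because $E\neq0$ and $\mathcal H$ is. In a product basis $\delta_x\otimes e_i\otimes f_k$, a matrix entry of $\Phi(\sigma)(g)$ is either $0$ or of the form $\langle\rho(h)e_i,e_j\rangle\,\langle\sigma(q(h))f_k,f_l\rangle$ with $h\in H$ not depending on $\sigma$. So it is a constant times a matrix entry of $\sigma(r)$ for a fixed $r$, and depends continuously on $\sigma$. Fix a unitary $\ell^2(G/L)\otimes E\otimes\mathcal H\cong\mathcal H$. We obtain a Borel map $\mathrm{Irr}_\infty(\mathbb F_\infty)\to\mathrm{Irr}_\infty(G)$ that reduces $\approx_{\mathbb F_\infty}$ to $\approx_G$. Borel reductions compose, and $\mathbb F_\infty$ is representation universal, so $G$ is. $\square$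

The rest of the lecture proves Theorem 1.

## 3. Plain induction, and three ways it fails

The sensible first attempt: choose a free subgroup $H\le G$ of infinite rank and send $\sigma$ to $\mathrm{Ind}_H^G\sigma$. If $G=H$ this is the identity. In general it fails, for three different reasons. One principle will be used again and again.

**Finite orbit principle.** If a group $B$ acts on a set $X$ and $f\ge0$ is a summable $B$-invariant function on $X$, then $f$ vanishes on every infinite $B$-orbit, because it is constant on orbits.

*A source of irreducible representations.* Let $B\le\Gamma$ be infinite with $B\cap hBh^{-1}=1$ for all $h\in\Gamma\setminus B$. A self-intertwiner $S$ of $\ell^2(\Gamma/B)$ is determined by $S\delta_B$, a $B$-fixed vector. The stabilizer in $B$ of $hB$ is $B\cap hBh^{-1}$, so all $B$-orbits on $\Gamma/B$ other than $\{B\}$ are infinite. Hence $S\delta_B\in\mathbb C\delta_B$, $S$ is a scalar, and $\ell^2(\Gamma/B)$ is irreducible. This applies to $\langle x\rangle$ in the free group on $x,y$, by (F1) below.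

*Failure 1: commuting elements.* Let $G=H\times C$ with $C\ne1$. Then $\mathrm{Ind}_H^G\sigma\cong\sigma\otimes\lambda_C$, which commutes with all right translations by $C$, so it is never irreducible. Here the cure is plain: do not induce from $H$, but use the retraction $G\to H$ and pull back. In general we shall extend $\mathrm{id}_H$ to a retraction $p:L\to H$ on a subgroup $L$ that is as large as possible.

*Failure 2: infinite index.* Let $G$ be free on $a,b$ and put $a_n=b^nab^{-n}$ for $n\ge0$; these are free generators of a subgroup. Let $H=\langle a_0^2,a_1,a_2,\dots\rangle$, free on the listed elements, and $B=\langle a_0^2\rangle$. Since $B$ is a free factor of $H$, $\sigma=\ell^2(H/B)$ is irreducible (use (F1)). But $\mathrm{Ind}_H^G\sigma=\ell^2(G/B)$, and $gB\mapsto gaB$ is well defined because $a=a_0$ normalizes $B$. It gives a unitary commuting with $G$ that is not a scalar. So the induced representation is reducible. Note that $H$ consists of the words in $a_0,a_1,\dots$ whose $a_0$-syllables have even exponents. Hence $a_0^{-1}a_1^ma_0\notin H$ for $m\ne0$, so no nontrivial power of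 $a_1$ lies in $aHa^{-1}$, and $H\cap aHa^{-1}$ has infinite index in $H$. The extra intertwiner occurs at the coset $aH$, although $H$ and $aHa^{-1}$ are far from commensurable.

*Failure 3: symmetries.* Let $H$ have basis $x_1,x_2,\dots$, let $\theta$ be the automorphism of $H$ that exchanges $x_1,x_2$ and fixes the other $x_i$, and let $G=H\rtimes\langle\theta\rangle$. Then $\mathrm{Ind}_H^G\sigma\cong\mathrm{Ind}_H^G(\sigma\circ\theta)$ for every $\sigma$. Take $\sigma=\ell^2(H/\langle x_1\rangle)$, so $\sigma\circ\theta\cong\ell^2(H/\langle x_2\rangle)$. The first has a nonzero $x_1$-fixed vector. The second has none, since $\langle x_1\rangle\cap h\langle x_2\rangle h^{-1}=1$ for all $h$ and so all $\langle x_1\rangle$-orbits on $H/\langle x_2\rangle$ are infinite. Thus two inequivalent irreducible representations are merged. Enlarging $H$ does not help: a retraction $G\to H$ would send $\theta$ to an element of order at most $2$, that is, to $1$, and then would identify $x_1$ with $x_2$.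

*What gets past these points.* In all three cases we let $\sigma$ be arbitrary on all of $H$, so we know nothing about vectors of $\sigma$ that would rule out an intertwiner. Instead, let $\sigma$ live on a free *quotient* $R$ of $H=J*R$, with $J$ killed, and tensor with a fixed representation $\rho$ of $H$ such that $\rho\otimes(\sigma\circ q)$ has a controlled space of $J$-fixed vectors: exactly $v\otimes W_\sigma$ for one vector $v$. An intertwiner must carry $J$-fixed vectors to $J$-fixed vectors. If $J$ has infinite orbits on the relevant coset spaces, the finite orbit principle handles Failure 2. If the partial symmetries of $H$ coming from $G$ do not map $J$ into a conjugate of $J$, Failure 3 is handled too.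

*The third example again.* There, $J=\langle x_1,x_4,x_6,x_8,\dots\rangle$ and $R=\langle x_2,x_3,x_5,x_7,\dots\rangle$ suffice. Indeed $x_2\in\theta(J)$, while every element of a conjugate of $J$ has total exponent $0$ in $x_2$; so $\theta(J)$ lies in no conjugate of $J$. For a general $G$ there are countably many requirements and no explicit description of the symmetries, and $J$ will be built step by step.

## 4. Free groups: malnormal free factors and normal forms

A subgroup $B$ of a group $H$ is a *free factor* if $H=B*C$ for some $C\le H$. If $H$ is free then $C$ is free, so a basis of $B$ extends to a basis of $H$. $B$ is *malnormal* if $B\cap hBh^{-1}=1$ for all $h\notin B$. *Example.* In the free group on $x,y$, the subgroup $\langle x\rangle$ is malnormal and $\langle x^2\rangle$ is not, since $x$ normalizes it.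

* (F1) *If $H=B*C$, then $B$ is malnormal. Hence if $1\ne b\in B$ and $gbg^{-1}\in B$, then $g\in B$. If $C\neq1$ is free, then $[H:B]=\infty$.* Let $h\notin B$. Strip a possible last $B$-syllable: $h=wb_1$ with $b_1\in B$ and $w\ne1$ reduced, ending in a $C$-syllable. For $1\ne b\in B$, $hbh^{-1}=w(b_1bb_1^{-1})w^{-1}$ is reduced of length at least $3$, so it is not in $B$. If $1\ne c\in C$ and $C$ is free, the powers of $c$ lie in different cosets of $B$.
* (F2) *The centralizer of a nonabelian subgroup of a free group is trivial, and finite index subgroups of nonabelian free groups are nonabelian.* Recall that the centralizer of a nontrivial element is cyclic. If $z\neq1$ centralizes a subgroup $A$, then $A$ lies in the cyclic centralizer of $z$. If $a,b$ do not commute and a finite index subgroup is abelian, it contains $a^n,b^n$ for some $n\ge1$. The centralizer of $a^n$ is cyclic and contains $a$ and $b^n$, so $a$ commutes with $b^n$; the centralizer of $b^n$ is cyclic and contains $a$ and $b$, so $a,b$ commute, a contradiction.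
* (F3) *If $S,S'$ are subsets of a basis, then $\langle S\rangle\cap\langle S'\rangle=\langle S\cap S'\rangle$*, by uniqueness of reduced words.
* (F4) *Every element of $P*\langle x\rangle$, with $x$ of infinite order, can be written in exactly one way as $g_0x^{e_1}g_1x^{e_2}\cdots x^{e_s}g_s$ with $s\ge0$, $g_i\in P$, $e_i\neq0$, and $g_i\ne1$ for $0<i<s$.* This is the normal form in a free product. The element lies in $P$ exactly when $s=0$.

A nonabelian free group contains a free group of infinite rank (the $a_n$ of Section 3). Fix a free subgroup $H\le G$ with basis $x_1,x_2,\dots$ and put $H_k=\langle x_1,\dots,x_k\rangle$, $H_0=1$. If $y=ux_{k+1}u'$ with $u,u'\in H_k$, then $H_{k+1}=H_k*\langle y\rangle$: the endomorphism of $H_{k+1}$ that fixes $H_k$ and sends $x_{k+1}$ to $ux_{k+1}u'$ has an inverse, which sends $x_{k+1}$ to $u^{-1}x_{k+1}u'^{-1}$.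

## 5. A maximal retraction and the partial symmetries it leaves

This section removes Failure 1 and records what remains.

Consider the pairs $(L,p)$ with $H\le L\le G$ and $p:L\to H$ a homomorphism with $p|_H=\mathrm{id}$, ordered by extension. The pair $(H,\mathrm{id})$ is one, and the union of a chain of such pairs is again one. By Zorn's lemma fix a maximal pair $(L,p)$, and let $N=\ker p$. *Examples.* If $G=H\times C$, the projection $G\to H$ gives a maximal pair with $L=G$. If $G=H\rtimes\langle\theta\rangle$ as in Failure 3, then $L=H$: the only subgroups between $H$ and $G$ are $H$ and $G$, and $G$ does not retract onto $H$.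

The next lemma says that if $g$ commensurates $L$ and looks, through $p$, like conjugation by an element of $H$, then $g$ was already in $L$.

**Lemma 3.** Suppose $g\in G$, $h\in H$, and $M'\le L\cap gLg^{-1}$ has finite index in both $L$ and $gLg^{-1}$, with $p(g^{-1}xg)=h^{-1}p(x)h$ for all $x\in M'$. Then $g\in L$.

*Proof.* Let $L'$ be the set of all $g\in G$ for which such $(M',h)$ exist. We show that $L'$ is a group to which $p$ extends.

**Step 1: $h$ is determined by $g$.** Let $(M',h_1)$ and $(M'',h_2)$ both work for $g$. For $x\in M'\cap M''$ we have $h_1^{-1}p(x)h_1=h_2^{-1}p(x)h_2$, so $h_1h_2^{-1}$ centralizes $p(M'\cap M'')$. This group has finite index in $p(L)=H$, so $h_1=h_2$ by (F2). Put $p'(g)=h$.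

**Step 2: inverses.** For $g^{-1}$ use $g^{-1}M'g\le g^{-1}Lg\cap L$, which has finite index in $g^{-1}Lg$ and in $L$. If $y=g^{-1}xg$ with $x\in M'$, then $p(gyg^{-1})=p(x)=h\,p(y)\,h^{-1}$. So $(g^{-1}M'g,\,h^{-1})$ works.

**Step 3: products.** Let $(M_i,h_i)$ work for $g_i$, $i=1,2$, and put $M=M_1\cap g_1M_2g_1^{-1}$. Both $M_1$ and $g_1M_2g_1^{-1}$ have finite index in $g_1Lg_1^{-1}$. So $M$ has finite index in each of them, and therefore in $L$ (through $M_1$) and in $g_1g_2L(g_1g_2)^{-1}$ (through $g_1M_2g_1^{-1}$). For $x\in M$ we have $g_1^{-1}xg_1\in M_2$, so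
$$p\big((g_1g_2)^{-1}xg_1g_2\big)=h_2^{-1}p(g_1^{-1}xg_1)h_2=(h_1h_2)^{-1}p(x)\,h_1h_2 .$$

**Step 4: conclusion.** By Steps 1–3, $L'$ is a group and $p':L'\to H$ is a homomorphism. It extends $(L,p)$: for $g\in L$ take $M'=L$ and $h=p(g)$. By maximality $L'=L$. $\square$

For $g\in G$ let $M_g=L\cap gLg^{-1}$, the stabilizer of $gL$ in $L$. We list two countable families of requirements.

* $\mathcal P$ consists of all pairs $(h,K)$ with $h\in H$ and $K=p(M_g)$ for some $g\in G$ such that $[H:K]=\infty$.
* $\mathcal A$ comes from the $g\in G\setminus L$ such that $M_g$ has finite index in both $L$ and $gLg^{-1}$ and such that, for $x\in M_g$, $p(x)=1\iff p(g^{-1}xg)=1$. For such $g$,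
$$\alpha_g:p(M_g)\to p(g^{-1}M_gg),\qquad \alpha_g(p(x))=p(g^{-1}xg),$$
is a well-defined isomorphism between finite index subgroups of $H$. It is not the restriction of an inner automorphism of $H$: otherwise Lemma 3 with $M'=M_g$ would give $g\in L$. Let $\mathcal A$ consist of all maps
$$\alpha_{g,h,h'}:h^{-1}p(M_g)h\to H,\qquad k\mapsto h'^{-1}\alpha_g(hkh^{-1})h'\qquad(h,h'\in H)$$
for such $g$.

Each member of $\mathcal A$ is injective, with domain and image of finite index. None is the restriction of an inner automorphism: if $\alpha_{g,h,h'}(k)=aka^{-1}$ on its domain, then with $b=h'ah^{-1}$ we get $\alpha_g(k')=bk'b^{-1}$ on $p(M_g)$. *Example.* In Failure 3, $L=H$ and $M_g=H$ for all $g$, so $\mathcal P$ is empty and $\mathcal A$ consists of the maps $\theta$ followed by inner automorphisms.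

## 6. A free factor $J$ that meets every requirement

We want $H=J*R$ such that $J$ has infinite orbits for the members of $\mathcal P$ and is not mapped into itself by the members of $\mathcal A$. We choose generators $y_1,y_2,\dots$ of $J$ one at a time. The danger is a partial automorphism $\alpha$ which we cannot spoil at some stage: every next generator $y$ keeps $\alpha$ inside $\langle Q,y\rangle$, where $Q$ is what we have so far. Lemma 4 says that such an $\alpha$ is conjugation by an element of $Q$.

*Warm-up: $Q=1$, $k_0=0$, $\alpha$ an automorphism of $H$ with $\alpha(\langle y\rangle)\subseteq\langle y\rangle$ for all $k\geq 0$ and all $y\in H_kx_{k+1}H_k$.* Then $\alpha(x_l)=x_l^{e_l}$ with $e_l\ne0$. For $j<l$ take $y=x_jx_l$: the word $x_j^{e_j}x_l^{e_l}$ must be a power of $x_jx_l$. Comparing reduced words, only the first power is possible, so $e_j=e_l=1$. Thus $\alpha=\mathrm{id}$. The general proof also compares what $\alpha$ does to different letters, now through normal forms, and the test elements are the conjugates $ux_lu^{-1}$.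

**Lemma 4.** Let $Q$ be a (possibly trivial) free factor of $H_{k_0}$. Let $\alpha:K\to H$ be an injective homomorphism with $K$ and $\alpha(K)$ of finite index in $H$. Suppose that
$$\alpha(\langle Q,y\rangle\cap K)\subseteq\langle Q,y\rangle\quad\text{for all }k\ge k_0,\ y\in H_kx_{k+1}H_k.\tag{2}$$
Then there is $a\in Q$ with $\alpha(u)=aua^{-1}$ for all $u\in K$.

*Proof.* Let $d=[H:K]!$. For $h\in H$ the $\langle h\rangle$-orbit of the coset $K$ in $H/K$ has at most $[H:K]$ elements, so $h^m\in K$ for some $1\le m\le[H:K]$, and $h^d\in K$.

Let $y$ be as in (2). Since $Q$ is a free factor of $H_{k_0}$, it is one of $H_k$, and $H_{k+1}=H_k*\langle y\rangle$. So $\langle Q,y\rangle=Q*\langle y\rangle$ is a free factor of $H$, hence malnormal.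

For $l>k_0$ put $c_l=\alpha(x_l^d)\ne1$. By (2) with $y=x_l$, $c_l\in Q*\langle x_l\rangle$. If $l>k_0$ and $u\in K\cap H_{l-1}$, then (2) applied to $y=ux_lu^{-1}$ gives
$$\alpha(u)c_l\alpha(u)^{-1}=\alpha\big((ux_lu^{-1})^d\big)\in Q*\langle ux_lu^{-1}\rangle .\tag{3}$$
If $k_0<l<l'$ and $u\in H_{l-1}$, then a basis of $Q$ together with $ux_lu^{-1}$ and $ux_{l'}u^{-1}$ is part of a basis of $H$. Indeed, extend a basis of $Q$ to a basis of $H_{l-1}$, then add $ux_lu^{-1}$, then $x_{l+1},\dots,x_{l'-1}$, then $ux_{l'}u^{-1}$, and the remaining $x_i$. So by (F3)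
$$\big(Q*\langle ux_lu^{-1}\rangle\big)\cap\big(Q*\langle ux_{l'}u^{-1}\rangle\big)=Q.\tag{4}$$

**Step 1: $c_l\notin Q$ for all but finitely many $l$.** This makes sure that $c_l$ really involves the letter $x_l$. Suppose $c_l\in Q$ for infinitely many $l$, and let $u\in K$. For each such $l$ with $u\in H_{l-1}$, the nontrivial element $c_l$ of $Q*\langle ux_lu^{-1}\rangle$ is conjugated by $\alpha(u)$ into the same group, by (3). By malnormality $\alpha(u)\in Q*\langle ux_lu^{-1}\rangle$. Two such $l$ and (4) give $\alpha(u)\in Q$. So $\alpha(K)\subseteq Q\le H_{k_0}$, which has infinite index in $H$, a contradiction.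

**Step 2: there is $a\in Q$ with $c_j=ax_j^da^{-1}$ for all large $j$.** Let $k_1\ge k_0$ be such that $c_l\notin Q$ for $l>k_1$, and let $k_1<j<l$. By (3) with $u=x_j^d$, whose image is $\alpha(u)=c_j$, we have $c_jc_lc_j^{-1}\in Q*\langle x_j^dx_lx_j^{-d}\rangle$. Work in $P*\langle x_l\rangle$ with $P=Q*\langle x_j\rangle$; note that $c_j\in P$. By (F4) write
$$c_l=q_0x_l^{e_1}q_1\cdots x_l^{e_s}q_s,\qquad q_i\in Q,\ e_i\ne0,\ q_i\ne1\text{ for }0<i<s,$$
with $s\ge1$ because $c_l\notin Q$. Write $c_jc_lc_j^{-1}$ in the same way in $Q*\langle x_j^dx_lx_j^{-d}\rangle$, with coefficients $q_i'\in Q$ and exponents $f_i\ne0$, $i\le s'$, and $q_i'\ne1$ for $0<i<s'$. Here $s'\ge1$, because $c_jc_lc_j^{-1}\notin P$ by the normal form on the left below. We get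
$$(c_jq_0)x_l^{e_1}q_1\cdots q_{s-1}x_l^{e_s}(q_sc_j^{-1})=(q_0'x_j^d)x_l^{f_1}(x_j^{-d}q_1'x_j^d)x_l^{f_2}\cdots x_l^{f_{s'}}(x_j^{-d}q'_{s'}).$$
Both sides are normal forms in $P*\langle x_l\rangle$. By uniqueness $s=s'$, and for $0<i<s$
$$q_i=x_j^{-d}q_i'x_j^d\in Q\cap x_j^{-d}Qx_j^d=1,$$
the last equality by malnormality of $Q$ in $P$. As $q_i\neq1$, there is no such $i$, so $s=1$. Comparing the outer coefficients,
$$c_j=q_0'x_j^dq_0^{-1}\qquad\text{and}\qquad c_j=q_1'^{-1}x_j^dq_1 .$$
Uniqueness of normal forms in $Q*\langle x_j\rangle$ gives $q_1=q_0^{-1}$.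

So for every $l>k_1+1$ (then $j=k_1+1$ is available) we have $c_l=a_lx_l^{e_l}a_l^{-1}$ with $a_l\in Q$ and $e_l\ne0$; moreover $c_j\in Qx_j^da_l^{-1}$ for all $k_1<j<l$. For $k_1+1<j<l$ compare this with $c_j=a_jx_j^{e_j}a_j^{-1}$: uniqueness of normal forms gives $e_j=d$ and $a_j=a_l$. Hence all $a_j$ with $j>k_1+1$ equal one element $a\in Q$, and $c_j=ax_j^da^{-1}$.

**Step 3: $\alpha$ is conjugation by $a$ on all of $K$.** Put $\beta(u)=a^{-1}\alpha(u)a$. Since $a\in Q$, $\beta$ also satisfies (2), hence (3) holds with $\beta$ in place of $\alpha$, and $\beta(x_j^d)=x_j^d$ for $j>k_1+1$. Let $u\in K$ and let $l>k_1+1$ be so large that $u\in H_{l-1}$. By (3) for $\beta$, the group $F=Q*\langle ux_lu^{-1}\rangle$ contains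
$$\beta(u)x_l^d\beta(u)^{-1}=\big(\beta(u)u^{-1}\big)(ux_lu^{-1})^d\big(\beta(u)u^{-1}\big)^{-1}.$$
As $1\ne(ux_lu^{-1})^d\in F$, malnormality gives $\beta(u)u^{-1}\in F$. Two values of $l$ and (4) give $b(u):=\beta(u)u^{-1}\in Q$.

For $u,u'\in K$ we compute $b(uu')=\beta(u)\beta(u')u'^{-1}u^{-1}=b(u)\cdot u\,b(u')u^{-1}$, so $u\,b(u')u^{-1}\in Q$. Take $u=x_l^d$ with $l>k_0$; it lies in $K$ and not in $Q$. By (F1), $b(u')=1$. Thus $\beta=\mathrm{id}_K$. $\square$

**Proposition 5.** There is a decomposition $H=J*R$, with $J,R$ free of countably infinite rank, such that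

* (A) for every $(h,K)\in\mathcal P$, the $J$-orbit of $hK$ in $H/K$ is infinite;
* (B) for every $\alpha\in\mathcal A$ with domain $K_\alpha$, $\alpha(J\cap K_\alpha)\not\subseteq J$.

*Proof.* The family $\mathcal P\cup\mathcal A$ is countable. Enumerate its elements as a sequence of tasks in which each occurs infinitely often. (If there are no tasks, put $k_n=m_n=m_{n-1}+2$ and $y_n=x_{k_n}$ at every step below.) Put $m_0=k_0=0$.

**Step 1: the frame of the recursion.** At step $n\ge1$ we choose
$$k_n>m_{n-1}+1,\qquad y_n\in H_{k_n-1}x_{k_n}H_{k_n-1},\qquad m_n\ge k_n .$$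
Put $J_n=\langle y_1,\dots,y_n\rangle\le H_{m_n}$, so $J_0=1$, and $J=\bigcup_nJ_n$. Whatever the choices, replacing $x_{k_n}$ by $y_n$ for each $n$ gives a sequence whose first $k$ terms form a basis of $H_k$, for every $k$, by induction on $k$. So $\{y_n\}\cup\{x_l:l\notin\{k_n\}\}$ is a basis of $H$, and by (F3)
$$J\cap H_k=\langle y_i:k_i\le k\rangle .\tag{5}$$
Also $J_{n-1}$ is a free factor of $H_k$ for all $k\ge m_{n-1}$. Let $R=\langle x_l:l\notin\{k_n\}\rangle$; then $H=J*R$. The index $m_{n-1}+1$ lies strictly between $k_{n-1}$ and $k_n$, so infinitely many indices are skipped, and $R$ has infinite rank. So has $J$. The number $m_n$ serves to reserve room: no later generator of $J$ will be taken from inside $H_{m_n}$.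

**Step 2: a task $(h,K)\in\mathcal P$ at step $n$.** The aim is to make the orbit grow. If $J_{n-1}\cdot hK$ is already infinite, take $k_n=m_n=m_{n-1}+2$ and $y_n=x_{k_n}$. Otherwise, since $H/K=\bigcup_kH_k\cdot hK$ is infinite and $J_{n-1}\leq H_k$ for $k\ge m_{n-1}$, there is $k\ge m_{n-1}+1$ with $H_k\cdot hK\supsetneq J_{n-1}\cdot hK$. Let $k_n=m_n=k+1$.

* If $x_{k+1}hK\notin H_k\cdot hK$, let $y_n=x_{k+1}$.
* If $x_{k+1}hK\in H_k\cdot hK$, use that $H_k$ is transitive on $H_k\cdot hK$: choose $u\in H_k$ with $ux_{k+1}hK\in(H_k\cdot hK)\setminus(J_{n-1}\cdot hK)$, and let $y_n=ux_{k+1}$.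

In either case $y_nhK\notin J_{n-1}\cdot hK$, so $J_n\cdot hK\supsetneq J_{n-1}\cdot hK$. As the task recurs infinitely often, the $J$-orbit of $hK$ is infinite, and (A) holds.

**Step 3: a task $\alpha\in\mathcal A$ at step $n$.** The aim is a permanent witness against $\alpha(J\cap K_\alpha)\subseteq J$. Since $\alpha$ is not the restriction of an inner automorphism, the conclusion of Lemma 4 with $Q=J_{n-1}$ and $k_0$ there equal to $m_{n-1}+1$ fails. So (2) fails: there are $k\ge m_{n-1}+1$, $y\in H_kx_{k+1}H_k$ and $j\in\langle J_{n-1},y\rangle\cap K_\alpha$ with $\alpha(j)\notin\langle J_{n-1},y\rangle$. Put $k_n=k+1$, $y_n=y$, and choose $m_n\ge k_n$ with $\alpha(j)\in H_{m_n}$. As $k_{n+1}>m_n$, (5) gives $J\cap H_{m_n}=J_n=\langle J_{n-1},y\rangle$. So $\alpha(j)\notin J$, while $j\in J\cap K_\alpha$. This is (B). $\square$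

## 7. The representation $\rho$ from the tree of $J*R$

Fix $J,R$ as in Proposition 5, let $Z$ be a basis of $R$, identify $R$ with $\mathbb F_\infty$, and let $q:H=J*R\to R$ be the retraction killing $J$. We need $\rho$ with a $J$-fixed unit vector $v$, no other $J$-fixed vectors, and no fixed vectors for subgroups not conjugate into $J$.

*Why not $\ell^2(H/J)$?* With $\rho_0$ the permutation representation on $\ell^2(H/J)$, the unitary $\delta_{hJ}\otimes w\mapsto\delta_{hJ}\otimes\sigma(q(h))^{-1}w$ is well defined, since $q(hj)=q(h)$, and it intertwines $\rho_0\otimes(\sigma\circ q)$ with $\rho_0\otimes1$: the vector $\delta_{ghJ}\otimes\sigma(q(g))w$ goes to $\delta_{ghJ}\otimes\sigma(q(h))^{-1}w$. So $\sigma$ is forgotten, except for its dimension. The reason is that $\rho_0(z)\delta_J\perp\delta_J$ for $z\in Z$. At the other extreme, the trivial representation keeps $\sigma$, but every subgroup has fixed vectors in it. We take a representation in between, with $\langle\rho(z)v,v\rangle=\frac12$.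

**The tree.** Let $T$ be the graph with vertex set $H/J$ and one oriented edge $(g,z)$ from $gJ$ to $gzJ$ for each $(g,z)\in H\times Z$. This is the Bass–Serre tree of $H$ for one vertex group $J$ and one loop with trivial edge group for each $z\in Z$. That it is a tree can be seen directly. The edges at $gJ$ correspond bijectively to triples $(j,z,\varepsilon)\in J\times Z\times\{\pm1\}$: the edge leads to $gjz^\varepsilon J$, and it is $(gj,z)$ if $\varepsilon=1$ and $(gjz^{-1},z)$ if $\varepsilon=-1$. So a path of length $n$ starting at $J$ is given by a word $j_1z_1^{\varepsilon_1}\cdots j_nz_n^{\varepsilon_n}$ and has end point $j_1z_1^{\varepsilon_1}\cdots j_nz_n^{\varepsilon_n}J$. It backtracks after step $i$ exactly when $j_{i+1}=1$, $z_{i+1}=z_i$ and $\varepsilon_{i+1}=-\varepsilon_i$. Hence $T$ is connected, since $J$ and $Z$ generate $H$. A path without backtracking of length $n\ge1$ gives a reduced word with $n$ letters from $Z^{\pm1}$, which is not in $J$, so the path is not closed. By transitivity of $H$ on vertices, $T$ is a tree.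

$H$ acts by left multiplication: freely on edges, preserving orientation (so without inversions), and the vertex stabilizers are the conjugates of $J$. Let $p_0=J$ and let $d$ be the distance on $T$. *Example.* $d(p_0,gJ)$ is the number of letters from $Z^{\pm1}$ in the reduced form of $g$. So $d(p_0,z_1jz_2J)=2$ if $1\ne j\in J$.

**The kernel $2^{-d}$ is positive definite.** That is, all finite matrices $(2^{-d(p_i,p_k)})$ are positive semidefinite; for two adjacent vertices the matrix has diagonal entries $1$ and off-diagonal entries $\frac12$, with eigenvalues $\frac12,\frac32$. In general let $b_p\in\ell^2(\text{edges})$ be the indicator function of the edge set of the geodesic $[p_0,p]$. The edges of $[p,p']$ are those lying in exactly one of $[p_0,p]$, $[p_0,p']$, so $d(p,p')=\|b_p-b_{p'}\|^2$. With $c=\ln2$,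
$$2^{-d(p,p')}=e^{-c\|b_p\|^2}\,e^{-c\|b_{p'}\|^2}\,e^{2c\langle b_p,b_{p'}\rangle}.$$
The last factor is positive definite by the power series of $\exp$ and the Schur product theorem. The first two factors multiply row and column by the same positive numbers, which preserves positivity.

Hence there are a Hilbert space $E$ with total vectors $\xi_p$ ($p\in H/J$), $\langle\xi_p,\xi_{p'}\rangle=2^{-d(p,p')}$, and, as $d$ is $H$-invariant, a representation $\rho(h)\xi_p=\xi_{hp}$ of $H$. Put $v=\xi_{p_0}$. Then $v$ is a unit vector, $J$-fixed, cyclic because $H$ is transitive on vertices, and $\langle\rho(z)v,v\rangle=\frac12$ for $z\in Z$.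

Below we use: if unitaries $u_n$ tend to $0$ weakly and all fix $\zeta$, then $\|\zeta\|^2=\langle u_n\zeta,\zeta\rangle\to0$, so $\zeta=0$. For bounded sequences, weak convergence may be tested on total sets.

**Lemma 6.** (R1) For any Hilbert space $W$, the $(\rho|_J\otimes1_W)$-fixed vectors in $E\otimes W$ are exactly $v\otimes W$. (R2) If $A\le H$ is not contained in any conjugate of $J$ and $\tau$ is any representation of $A$, then $\rho|_A\otimes\tau$ has no nonzero fixed vector.

*Proof of (R1).* The vectors $\eta_p=\xi_p-2^{-d(p,p_0)}v$, $p\ne p_0$, are the projections of the $\xi_p$ to $v^\perp$, so they are total in $v^\perp$. For $j\in J$ we have $d(jp,p_0)=d(p,p_0)$, so $\rho(j)\eta_p=\eta_{jp}$ and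
$$\langle\rho(j)\eta_p,\eta_{p'}\rangle=2^{-d(jp,p')}-2^{-d(jp,p_0)-d(p',p_0)} .$$
If $[p_0,jp]$ and $[p_0,p']$ have different first edges, then $[jp,p']$ passes through $p_0$ and the right side is $0$. The first edge of $[p_0,jp]$ is $j$ times the first edge of $[p_0,p]$. As $J$ acts freely on edges, the first edges agree for at most one $j$. So for distinct $j_n\in J$ (and $J$ is infinite), $\rho(j_n)\otimes1\to0$ weakly on $v^\perp\otimes W$. Hence $v^\perp\otimes W$ contains no nonzero fixed vector. It is invariant, and its complement $v\otimes W$ is fixed.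

*Proof of (R2).* $A$ fixes no vertex. We claim that $A$-orbits of vertices are unbounded. Suppose one is bounded. Its convex hull is an $A$-invariant subtree of finite diameter $D$. If $D\ge2$, delete all terminal vertices. Interior vertices of a geodesic are not terminal, so what remains is nonempty, connected, and $A$-invariant. Each end of a geodesic in it was not terminal before, so the geodesic could be prolonged by an edge at both ends; hence the new diameter is at most $D-2$. After finitely many such steps we reach a single vertex or a single edge, invariant under $A$. Since there are no inversions, $A$ fixes a vertex, a contradiction.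

So choose $a_n\in A$ with $d(a_np_0,p_0)\to\infty$. For all vertices $p,p'$ we have $d(a_np,p')\ge d(a_np_0,p_0)-d(p,p_0)-d(p',p_0)\to\infty$, and
$$|\langle(\rho\otimes\tau)(a_n)(\xi_p\otimes w),\xi_{p'}\otimes w'\rangle|\le2^{-d(a_np,p')}\|w\|\|w'\|\to0 .$$
So $(\rho\otimes\tau)(a_n)\to0$ weakly, and there is no nonzero fixed vector. $\square$

For a representation $\sigma$ of $R=\mathbb F_\infty$ on $W_\sigma$ let $\pi_\sigma=\rho\otimes(\sigma\circ q)$ on $E\otimes W_\sigma$. For any $A\le H$, its restriction to $A$ has the form treated in (R2); its restriction to $J$ is $\rho|_J\otimes1$, because $q(J)=1$. Moreover,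
$$\rho(h)v\otimes w\ \text{ is fixed by }\ \pi_\sigma(hJh^{-1})\qquad(h\in H,\ w\in W_\sigma),\tag{6}$$
because $\rho(hjh^{-1})\rho(h)v=\rho(h)v$ and $q(hjh^{-1})=1$. The vectors in (6) are total. Since $\pi_\sigma(h)(v\otimes W_\sigma)=\rho(h)v\otimes W_\sigma$, the subspace $v\otimes W_\sigma$ is *cyclic*: its translates span a dense subspace, and an intertwiner vanishing on it is $0$.

**Lemma 7.** $\mathrm{Hom}_H(\pi_\sigma,\pi_{\sigma'})=\{1_E\otimes t:t\in\mathrm{Hom}_R(\sigma,\sigma')\}$.

*Proof.* The inclusion $\supseteq$ is clear. Let $S\in\mathrm{Hom}_H(\pi_\sigma,\pi_{\sigma'})$, and let $P,P'$ be the projections onto the $J$-fixed vectors of $\pi_\sigma,\pi_{\sigma'}$, which by (R1) form the spaces $v\otimes W_\sigma$ and $v\otimes W_{\sigma'}$. Both $S$ and $S^*$ preserve $J$-fixed vectors, so $SP=P'SP$ and $P'S=P'SP$; hence $SP=P'S$. In particular $S(v\otimes w)=v\otimes tw$ for a bounded operator $t$. For $z\in Z$,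
$$S\big(\rho(z)v\otimes\sigma(z)w\big)=S\pi_\sigma(z)(v\otimes w)=\pi_{\sigma'}(z)(v\otimes tw)=\rho(z)v\otimes\sigma'(z)tw .$$
Apply $P'$ and use $P'S=SP$ and $\langle\rho(z)v,v\rangle=\frac12$:
$$\tfrac12\,v\otimes t\sigma(z)w=\tfrac12\,v\otimes\sigma'(z)tw .$$
So $t\sigma(z)=\sigma'(z)t$ for all $z$ in the basis $Z$, that is, $t\in\mathrm{Hom}_R(\sigma,\sigma')$. Now $S-1\otimes t$ is an intertwiner that vanishes on the cyclic subspace $v\otimes W_\sigma$, so $S=1\otimes t$. $\square$

This is where $\frac12\ne0$ is used, and where $\ell^2(H/J)$ would have given only $0=0$.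

## 8. No intertwiner leaves the base coset

*Proof of Theorem 1.* Let $\pi=\pi_\sigma\circ p$ and $\pi'=\pi_{\sigma'}\circ p$ be the associated representations of $L$. Write $\mathrm{Ind}_L^G\pi=\bigoplus_x\mathcal H_x$ and $\mathrm{Ind}_L^G\pi'=\bigoplus_x\mathcal H_x'$ as in Section 1. Let $S\in\mathrm{Hom}_G(\mathrm{Ind}\,\pi,\mathrm{Ind}\,\pi')$, and let $S_{gL}:\mathcal H_L\to\mathcal H'_{gL}$ be its components on $\mathcal H_L$.

**Claim.** $S_{gL}=0$ for all $g\notin L$.

Fix $g\notin L$ and let $M=M_g=L\cap gLg^{-1}$.

**Case 1: $[L:M]=\infty$.** Here we use infinite $J$-orbits. Let $O=L\cdot gL\cong L/M$, and let $S':\mathcal H_L\to\bigoplus_{x\in O}\mathcal H_x'$ be the compression of $S$; it intertwines the actions of $L$. Let $w\in W_\sigma$ and $\zeta=S'(v\otimes w)$. In $\pi=\pi_\sigma\circ p$ the vector $v\otimes w$ is fixed by $N=\ker p$ and by $J$ (recall $p|_J=\mathrm{id}$). So $\zeta$ is fixed by the group $NJ$, and $x\mapsto\|\zeta_x\|^2$ is a summable $NJ$-invariant function on $O$. By the finite orbit principle it is supported on finite $NJ$-orbits.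

We show that there are none. Suppose the $NJ$-orbit of $lM\in L/M$ is finite. As $N$ is normal in $L$, the $N$-orbit of $lM$ is $l\cdot(NM/M)$, so $[NM:M]<\infty$, and therefore $[L:NM]=\infty$. Put $K=p(M)$. Then $p^{-1}(K)=NM$, and $p$ induces a bijection $L/NM\cong H/K$ compatible with $p$. So $[H:K]=\infty$, that is, $(p(l),K)\in\mathcal P$. The $J$-orbit of $p(l)K$ in $H/K$ is contained in the image of the finite $NJ$-orbit of $lM$ under $L/M\to L/NM\cong H/K$, so it is finite. This contradicts (A).

So $\zeta=0$ for all $w$: $S'$ vanishes on $v\otimes W_\sigma$, which is cyclic for $\pi$ because $p$ is onto. Thus $S'=0$ and $S_{gL}=0$.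

**Case 2: $[gLg^{-1}:M]=\infty$.** This is Case 1 for the adjoint. Conjugating by $g^{-1}$ gives $[L:L\cap g^{-1}Lg]=\infty$. Case 1, applied to $S^*\in\mathrm{Hom}_G(\mathrm{Ind}\,\pi',\mathrm{Ind}\,\pi)$ and $g^{-1}$, says that the component $\mathcal H_L'\to\mathcal H_{g^{-1}L}$ of $S^*$ is $0$. So the component $\mathcal H_{g^{-1}L}\to\mathcal H_L'$ of $S$ is $0$. As $S$ commutes with $g$, translating by $g$ gives $S_{gL}=0$.

**Case 3: both indices are finite.** Then $K_1=p(M)$ and $K_2=p(g^{-1}Mg)$ have finite index in $H$, since $g^{-1}Mg=L\cap g^{-1}Lg$ has finite index in $L$. We bring $S_{gL}$ back to the base coset: let $U=g^{-1}S_{gL}:\mathcal H_L\to\mathcal H_L'$. An element $x\in M$ preserves $\mathcal H_L$ and $\mathcal H'_{gL}$, so $S_{gL}x=xS_{gL}$ and $g^{-1}S_{gL}x=g^{-1}xS_{gL}=(g^{-1}xg)\,g^{-1}S_{gL}$. That is,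
$$U\pi_\sigma(p(x))=\pi_{\sigma'}\big(p(g^{-1}xg)\big)U\qquad(x\in M).\tag{7}$$

*Observation.* A nontrivial normal subgroup $A$ of a finite index subgroup $K\le H$ is not contained in a conjugate of $J$. Suppose $A\le hJh^{-1}$. Since $[H:J]=\infty$ by (F1), $K\not\le hJh^{-1}$; pick $k\in K\setminus hJh^{-1}$. Then
$$A=kAk^{-1}\le hJh^{-1}\cap khJh^{-1}k^{-1}=h\big(J\cap(h^{-1}kh)J(h^{-1}kh)^{-1}\big)h^{-1}=1$$
by malnormality, as $h^{-1}kh\notin J$; a contradiction.

**Case 3a: there is $x\in M$ with $p(x)=1\ne p(g^{-1}xg)$.** Since $M\cap N$ is normal in $M$, the group $A=p(g^{-1}(M\cap N)g)$ is a nontrivial normal subgroup of $K_2$. For $x\in M\cap N$, (7) reads $U=\pi_{\sigma'}(p(g^{-1}xg))U$. So the range of $U$ consists of $\pi_{\sigma'}(A)$-fixed vectors, and $U=0$ by the Observation and (R2).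

**Case 3b: there is $x\in M$ with $p(x)\ne1=p(g^{-1}xg)$.** Then $A=\{p(x):x\in M,\ p(g^{-1}xg)=1\}=p(M\cap gNg^{-1})$ is a nontrivial normal subgroup of $K_1$. For $x\in M\cap gNg^{-1}$, (7) reads $U\pi_\sigma(p(x))=U$; taking adjoints, the range of $U^*$ consists of $\pi_\sigma(A)$-fixed vectors. So $U^*=0$ by the Observation and (R2).

**Case 3c: neither 3a nor 3b holds.** Then $p(x)=1\iff p(g^{-1}xg)=1$ for $x\in M$. As $g\notin L$, the isomorphism $\alpha_g:K_1\to K_2$ is one of those of Section 5, and (7) becomes
$$U\pi_\sigma(k)=\pi_{\sigma'}(\alpha_g(k))U\qquad(k\in K_1).$$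
Let $h\in H$ and $w\in W_\sigma$. By (6), $\rho(h)v\otimes w$ is fixed by $\pi_\sigma(hJh^{-1}\cap K_1)$, so $U(\rho(h)v\otimes w)$ is fixed by $\pi_{\sigma'}(A)$ with $A=\alpha_g(hJh^{-1}\cap K_1)$. If $A\subseteq h'Jh'^{-1}$ for some $h'\in H$, then for every $k\in J\cap h^{-1}K_1h$ we would have $\alpha_{g,h,h'}(k)=h'^{-1}\alpha_g(hkh^{-1})h'\in J$, that is, $\alpha_{g,h,h'}(J\cap h^{-1}K_1h)\subseteq J$. This contradicts (B). So $A$ lies in no conjugate of $J$, and $U(\rho(h)v\otimes w)=0$ by (R2). These vectors are total, so $U=0$.

In all cases $S_{gL}=0$, which proves the Claim.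

**Conclusion.** By the Claim $S\mathcal H_L\subseteq\mathcal H_L'$, and $S|_{\mathcal H_L}\in\mathrm{Hom}_L(\pi,\pi')=\mathrm{Hom}_H(\pi_\sigma,\pi_{\sigma'})$ because $p$ is onto. By Lemma 7, $S|_{\mathcal H_L}=1\otimes t$ with $t\in\mathrm{Hom}(\sigma,\sigma')$. On the other hand, for every $t\in\mathrm{Hom}(\sigma,\sigma')$ the operator $1\otimes t$ intertwines $\pi_\sigma$ and $\pi_{\sigma'}$, so by (1) $1\otimes1\otimes t$ is a $G$-intertwiner. An intertwiner is determined by its restriction to $\mathcal H_L$, since the translates $g\mathcal H_L$ span a dense subspace. Hence $S=1\otimes1\otimes t$. Finally $t\mapsto1\otimes1\otimes t$ is injective since $E\ne0$. $\square$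

With Section 2 this also proves Corollary 2.

## 9. Commutants, C*-algebras, and the amenable case

Theorem 1 carries more than Borel reducibility, and the extra part cannot hold for amenable groups.

**Theorem 8.** Let $G$ be a countable group containing a nonabelian free subgroup.

1. For every unitary representation $\sigma$ of $\mathbb F_\infty$, $t\mapsto1\otimes1\otimes t$ is an isomorphism of von Neumann algebras $\sigma(\mathbb F_\infty)'\cong\Phi(\sigma)(G)'$. Thus $\Phi$ preserves and reflects irreducibility, unitary equivalence, containment, disjointness, quasi-equivalence, factoriality, and the type (I, II or III) of factor representations.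
2. For every separable C*-algebra $A$ there is a fully faithful $*$-functor from nondegenerate representations of $A$ to unitary representations of $G$. It is given by a Borel map on representations on a fixed infinite dimensional separable Hilbert space. In particular, unitary equivalence of infinite dimensional irreducible representations of any separable C*-algebra is Borel reducible to $\approx_G$.
3. $\approx_G$ and $\approx_{\mathbb F_\infty}$ are Borel bireducible (each is Borel reducible to the other). So $\approx_{G_1}$ and $\approx_{G_2}$ are Borel bireducible for any two countable groups $G_1,G_2$ containing nonabelian free subgroups.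

*Proof.* (1) Theorem 1 with $\sigma=\sigma'$ gives the isomorphism. Subrepresentations of $\Phi(\sigma)$ correspond to projections in $\Phi(\sigma)(G)'$, that is, to $1\otimes1\otimes e$ with $e$ a projection in $\sigma(\mathbb F_\infty)'$; so they are of the form $\Phi(\sigma_0)$ with $\sigma_0\le\sigma$. Each listed notion can be read from the spaces $\mathrm{Hom}$ with their composition and adjoints, applied to subrepresentations: containment of $\sigma$ in $\sigma'$ means that $\mathrm{Hom}(\sigma,\sigma')$ contains an isometry; disjointness means $\mathrm{Hom}=0$; quasi-equivalence means that no nonzero subrepresentation of either one is disjoint from the other; a von Neumann algebra and its commutant have the same centre and the same type.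

(2) Nondegenerate representations of $A$ extend to unital representations of the unitization $\tilde A$ (take $\tilde A=A$ if $A$ is unital), with the same intertwiners. Map the free generators of $\mathbb F_\infty$ onto a countable dense subset of the unitary group of $\tilde A$. This gives a homomorphism $C^*(\mathbb F_\infty)\to\tilde A$. Its image is closed and contains all unitaries, and unitaries span $\tilde A$, so it is surjective. Pull-back along it preserves intertwiners and is Borel. Compose with $\Phi$, which is Borel by the matrix entry computation in Section 2.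

(3) One reduction is Corollary 2 (for $H=\mathbb F_\infty$). The other is pull-back along a surjection $\mathbb F_\infty\to G$. $\square$

**Proposition 9.** Let $G$ be a countable amenable group. There is no assignment $\Phi$ which associates to each unitary representation $\sigma$ of $\mathbb F_\infty$ a unitary representation $\Phi(\sigma)$ of $G$ with $\Phi(\sigma)(G)'\cong\sigma(\mathbb F_\infty)'$ for all $\sigma$.

*Proof.* Recall that a von Neumann algebra on a Hilbert space $\mathcal K$ is *injective* if there is a norm-one projection of $B(\mathcal K)$ onto it, and that this is invariant under isomorphism of von Neumann algebras. For a small example, $\mathbb C1$ is injective, through $T\mapsto\langle T\xi,\xi\rangle1$ with a unit vector $\xi$.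

**Step 1: commutants of representations of $G$ are injective.** For a representation $\pi$ of the amenable group $G$, average $\pi(g)T\pi(g)^*$ over $g$ with an invariant mean. The result commutes with $\pi(G)$, and operators in $\pi(G)'$ are unchanged. This is a norm-one projection of $B(\mathcal H_\pi)$ onto $\pi(G)'$.

**Step 2: one commutant for $\Gamma=\mathbb F_\infty$ is not injective.** Let $\sigma$ be the left regular representation of $\Gamma$. Its commutant is the right group von Neumann algebra, generated by the right translations $r_\gamma$, with trace $\tau(x)=\langle x\delta_1,\delta_1\rangle$. Suppose there is a norm-one projection $\mathcal E$ of $B(\ell^2\Gamma)$ onto it. By Tomiyama's theorem $\mathcal E$ is a conditional expectation, that is, a positive bimodule map. For $f\in\ell^\infty(\Gamma)$, acting by multiplication, $r_\gamma fr_\gamma^*$ is a right translate of $f$, and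
$$\tau\big(\mathcal E(r_\gamma fr_\gamma^*)\big)=\tau\big(r_\gamma\mathcal E(f)r_\gamma^*\big)=\tau(\mathcal E(f)).$$
So $\tau\circ\mathcal E$ restricted to $\ell^\infty(\Gamma)$ is a mean invariant under right translations, contradicting the nonamenability of $\mathbb F_\infty$.

For this $\sigma$, $\Phi(\sigma)(G)'$ would be injective by Step 1 and isomorphic to an algebra that is not injective by Step 2, which is impossible. $\square$

Proposition 9 concerns commutants only. It does not decide whether an amenable non-type I group is representation universal in the weaker Borel sense of Section 1.
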